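
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The sharp Landau--Kolmogorov constant for powers of the Laplacian}


\begin{abstract}
Let $C_d(n,k,\infty)$ be the best constant in the inequality that bounds the sup norm of a
$k$-th mixed directional derivative of a function on $\mathbb R^d$ by
$\|\Delta^n f\|_\infty^{k/(2n)}\|f\|_\infty^{1-k/(2n)}$. It was conjectured that this constant equals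
Kolmogorov's one-dimensional constant $K(2n,k,L_\infty(\mathbb R))$. We show that equality holds
exactly when $d=1$ or $n=1$, and that for all $d\ge 2$, $n\ge 2$, $0<k<2n$ the constant
$C_d(n,k,\infty)$ is strictly larger, already for pure derivatives. If equality held, duality would
produce a positive measure whose Fourier transform is given by an explicit quotient, and the
singularities of this quotient are incompatible with positivity.
\end{abstract}

\section{The question and the answer}

For a Banach space $B$ of functions on $\mathbb R$ and integers $0<k<n$, let $K(n,k,B)$ be the smallest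
constant in the Landau--Kolmogorov inequality
\[
\|f^{(k)}\|_B\le K(n,k,B)\,\|f^{(n)}\|_B^{k/n}\,\|f\|_B^{1-k/n}.
\]
The constants $K(n,k,L_\infty(\mathbb R))$ are known exactly, by a theorem of Kolmogorov that we recall in
Section~\ref{sec:easy}. On $\mathbb R^d$ a natural replacement for a derivative of order $2n$ is the
rotation-invariant operator $\Delta^n$. For integers $d,n\ge1$ and $0<k<2n$, and for
$1\le p\le\infty$, let $C_d(n,k,p)$ be the smallest constant $C$ for which
\begin{equation}\label{eq:multi}
\Big\|\frac{\partial^kf}{\partial\xi_1\cdots\partial\xi_k}\Big\|_{L_p(\mathbb R^d)}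
\le C\,\|\Delta^nf\|_{L_p(\mathbb R^d)}^{k/(2n)}\,\|f\|_{L_p(\mathbb R^d)}^{1-k/(2n)}
\end{equation}
holds for all $f\in L_p(\mathbb R^d)$ with $\Delta^nf\in L_p(\mathbb R^d)$ and all directions (unit vectors)
$\xi_1,\dots,\xi_k\in\mathbb R^d$. The paper \cite{source}, where the dimension is suppressed in the notation,
records that $C_d(n,k,p)<\infty$, that $C_d(n,k,p)\le C_d(n,k,\infty)$, so that the case $p=\infty$
controls all the others, and that $C(1,1,\infty)=\sqrt2$ (Timofeev). It poses the conjecture
\begin{equation}\label{eq:B}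
C_d(n,k,\infty)=K(2n,k,L_\infty(\mathbb R)).\tag{B}
\end{equation}

The conjecture says that nothing beats functions of one coordinate. A function $f(x)=h(x_1)$ has
$\Delta^nf=h^{(2n)}(x_1)$, so on such functions \eqref{eq:multi} is the one-dimensional inequality, and the
left side of \eqref{eq:B} is at least the right side. The opposite inequality cannot be obtained by restricting
$f$ to lines, because a bound on $\Delta^nf$ does not bound the pure derivative $\partial_1^{2n}f$. For
instance, for $n=1$, the function $f=(x^2-y^2)\log r$ on $\mathbb R^2$ has the bounded Laplacian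
$4(x^2-y^2)/r^2$, while $\partial_x^2f=2\log r+O(1)$ is unbounded near $0$. Nevertheless \eqref{eq:B} is true
when $n=1$: then $k=1$, both sides are equal to $\sqrt2$, and Section~\ref{sec:easy} contains a short proof.
It turns out that, for $d\ge2$, this is the only exception.

Throughout, $\|\cdot\|$ is the sup norm, $\lambda=k/(2n)$ and $K=K(2n,k,L_\infty(\mathbb R))$.

\begin{theorem}\label{thm:main}
Let $d,n\ge1$ and $0<k<2n$.
\begin{enumerate}
\item $C_d(n,k,\infty)\ge K$ and $C_{d+1}(n,k,\infty)\ge C_d(n,k,\infty)$.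
\item If $d=1$, or if $n=1$ (so that $k=1$; $d$ is arbitrary), then $C_d(n,k,\infty)=K$.
\item If $d\ge2$ and $n\ge2$, then $C_d(n,k,\infty)>K$. More precisely, if $n\ge2$ and $P\in\mathbb R^2$ is
any fixed point, then the inequality
\begin{equation}\label{eq:pointwise}
|\partial_1^kf(P)|\le K\,\|\Delta^nf\|^{\lambda}\,\|f\|^{1-\lambda}
\end{equation}
does not hold for all real $f\in C_c^\infty(\mathbb R^2)$. So \eqref{eq:B} fails already for pure derivatives
$\xi_1=\dots=\xi_k$.
\end{enumerate}
In particular $C_d(n,k,\infty)=K(2n,k,L_\infty(\mathbb R))$ if and only if $d=1$ or $n=1$.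
\end{theorem}

\noindent\textbf{Conventions.} $\Delta^nf$ is taken in the sense of distributions. If $f$ and $\Delta^nf$ are
bounded, then $f\in W^{2n,q}_{\mathrm{loc}}$ for all $q<\infty$ by elliptic regularity, hence
$f\in C^{2n-1}$, and the derivatives in \eqref{eq:multi} are continuous functions. In \eqref{eq:multi} with
$p=\infty$ we take functions real-valued. This does not change the constants: to bound a derivative of a
complex $f$ at a point, multiply $f$ by a unimodular number that makes this derivative nonnegative and pass to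
the real part.

\section{Kolmogorov's theorem, and the cases of equality}\label{sec:easy}

The only deep result we use is Kolmogorov's theorem: for all $0<k<2n$,
\begin{equation}\label{eq:kol}
K=\frac{\|g^{(k)}\|}{\|g^{(2n)}\|^{\lambda}\,\|g\|^{1-\lambda}},\qquad
g(x)=\frac4{\pi^{2n+1}}\sum_{m\ge0}(-1)^m\frac{\cos((2m+1)\pi x)}{(2m+1)^{2n+1}} .
\end{equation}
The function $g$ is the \emph{Euler spline}. Differentiating $2n$ times gives the Fourier series of a
square wave,
\begin{equation}\label{eq:square}
g^{(2n)}(x)=(-1)^n\operatorname{sgn}\cos\pi x ,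
\end{equation}
so $\|g^{(2n)}\|=1$ and $K\|g\|^{1-\lambda}=\|g^{(k)}\|$. For $n=k=1$ one has $\|g'\|=\frac12$,
$\|g\|=\frac18$ and $K=\sqrt2$.

\begin{proof}[Proof of Theorem~\ref{thm:main}, parts 1 and 2]
For the first claim take $f(x)=g(x_1)$ and $\xi_i=e_1$. For the second, regard a function on $\mathbb R^d$ as a
function on $\mathbb R^{d+1}$ that does not depend on the last coordinate. If $d=1$, then
$\Delta^nf=f^{(2n)}$ and the directions are $\pm1$, so \eqref{eq:multi} is the one-dimensional inequality.

Let $n=k=1$ and $d\ge2$. Put $A=\|f\|$ and $B=\|\Delta f\|$. If $A=0$ there is nothing to prove; if $B=0$,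
then $f$ is constant by Liouville's theorem. Let $A,B>0$. By translation and rotation it suffices to show
$\partial_1f(0)\le\sqrt{2AB}$. Write $x=(x_1,x')$. The odd part
\[
\Phi(x)=\tfrac12\big(f(x_1,x')-f(-x_1,x')\big)
\]
satisfies $|\Phi|\le A$, $|\Delta\Phi|\le B$, $\Phi=0$ on $x_1=0$, and $\partial_1\Phi(0)=\partial_1f(0)$.
We compare it with the one-dimensional extremal. Let
\[
h=\sqrt{2A/B},\qquad q(x_1)=B\big(hx_1-\tfrac12x_1^2\big),
\]
so that $q(0)=0$, $q(h)=A$ and $q''=-B$. On the slab $S=\{0<x_1<h\}$ the function $\Phi-q$ is bounded,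
continuous up to the boundary, satisfies $\Delta(\Phi-q)\ge0$ in the sense of distributions, and is
$\le0$ on $\partial S$. The slab is unbounded, so we add a barrier: the function
\[
\psi(x)=|x'|^2+(d-1)\,x_1(h-x_1)
\]
is harmonic, nonnegative on $\overline S$, and tends to $\infty$ as $|x'|\to\infty$ in $\overline S$. For
$\delta>0$ the continuous function $\Phi-q-\delta\psi$ has nonnegative distributional Laplacian, hence is
subharmonic, and it is $\le0$ on the boundary of $\{0\le x_1\le h,\ |x_i|\le L\ (i\ge2)\}$ for all large $L$.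
By the maximum principle it is $\le0$ on $S$. Letting $\delta\to0$ we get $\Phi\le q$ on $S$, and since
$\Phi(0)=q(0)=0$,
\[
\partial_1f(0)=\partial_1\Phi(0)\le q'(0)=Bh=\sqrt{2AB}.
\]
So $C_d(1,1,\infty)\le\sqrt2=K$, and part 1 gives equality.
\end{proof}

It remains to prove part 3. By the monotonicity in $d$ we may take $d=2$; we write points as $(x,y)$, so
that $\partial_1=\partial_x$, and regard $g$ as a function of $x$.

\section{What equality would force: $n=1$ against $n=2$}\label{sec:idea}

This section explains the idea on the smallest cases; the proofs start in Section~\ref{sec:spline}.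

Suppose that \eqref{eq:B} holds for $d=2$. Let $x_0$ be a point where $|g^{(k)}|$ is maximal and let
$\varepsilon=\pm1$ be the sign of $g^{(k)}(x_0)$. Duality will give finite measures $\mu,\nu$ on
$\mathbb R^2$ with
\[
\varepsilon\,\partial_x^kf(x_0,0)=\int f\,d\mu+\int\Delta^nf\,d\nu .
\]
Since $f=g$ must give equality in all estimates, $\mu$ lives on the lines $x\in\mathbb Z$, where $|g|$ is
maximal, and has the sign of $g$ there: $\mu=\cos(\pi x)\,M$ with $M\ge0$. In the same way $\nu$ has the
sign of $g^{(2n)}$, which switches across the lines $x\in\mathbb Z+\frac12$.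

Which $f$ should we insert? Natural rivals of $g$ are functions that still satisfy $|\Delta^nf|=1$ but have
bent switching lines. Moving the line $x=j+\frac12$ to $x=j+\frac12+s\,a_j(y)$ changes $\Delta^nf$, to
first order in $s$, by a multiple of $s\,a_j(y)$ times the arc length on the line $x=j+\frac12$. So the first
variations are functions $f$ for which $\Delta^nf$ is concentrated on the lines $x\in\mathbb Z+\frac12$. The
density of $\nu$ changes sign there and should vanish, so the $\nu$-integral should drop out. Among these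
functions $f$ we choose waves. For $\varphi,\eta\in\mathbb R$, $\eta\ne0$, put
\begin{equation}\label{eq:wave}
\theta_\ell=\varphi+(2\ell+1)\pi\quad(\ell\in\mathbb Z),\qquad
f(x,y)=e^{i\eta y}\sum_{\ell}(-1)^\ell\frac{e^{i\theta_\ell x}}{(\theta_\ell^2+\eta^2)^n}.
\end{equation}
Formally $\Delta^nf=(-1)^ne^{i\eta y}\sum_\ell(-1)^\ell e^{i\theta_\ell x}$, a comb of point masses at
$x\in\mathbb Z+\frac12$. What remains is an identity for the Fourier transform of $M$. Let
\begin{gather}
F(\varphi,\eta)=\int e^{i\varphi x+i\eta y}\,dM,\qquad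
\tilde F=\begin{cases}F&(k\text{ even}),\\ e^{-i\varphi/2}F&(k\text{ odd}),\end{cases}\label{eq:F}\\
D(\varphi,t)=\sum_\ell\frac{(-1)^\ell}{(\theta_\ell^2+t)^n},\qquad
\mathcal P(\varphi,t)=\sum_\ell\sigma_\ell\,w_t(\theta_\ell),\qquad w_t(\theta)=\frac{\theta^k}{(\theta^2+t)^n},
\label{eq:DP}
\end{gather}
where $\sigma_\ell=(-1)^\ell$ for $k$ even and $\sigma_\ell=1$ for $k$ odd, and where for $k=2n-1$ the terms
$\ell$ and $-1-\ell$ are paired. We shall prove (Proposition~\ref{prop:identity}) that
\begin{equation}\label{eq:FD}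
\tilde F(\varphi,\eta)\,D(\varphi,\eta^2)=\mathcal P(\varphi,\eta^2)\qquad(\varphi\in\mathbb R,\ \eta\ne0).
\end{equation}
So $\tilde F=\mathcal P/D$ wherever $D\ne0$, and the question is whether this quotient can come from a positive
measure.

\medskip
\noindent\textbf{The case $n=k=1$.} Let $t=s^2$ with $s>0$. The terms of $\mathcal P$ tend to $0$, so pairing
$\ell$ with $-1-\ell$ and symmetric summation over $|\ell|\le L$ give the same value. From
$\sum_\ell\frac1{z+2\pi\ell}=\frac12\cot\frac z2$ (symmetric summation) and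
$\sum_\ell\frac{(-1)^\ell}{z+2\pi\ell}=\frac12\csc\frac z2$, by partial fractions,
\begin{align*}
\mathcal P&=\tfrac14\Big[\cot\tfrac{\varphi+\pi+is}2+\cot\tfrac{\varphi+\pi-is}2\Big]
=-\tfrac14\Big[\tan\tfrac{\varphi+is}2+\tan\tfrac{\varphi-is}2\Big]
=-\frac{\sin\varphi}{2(\cos\varphi+\cosh s)},\\
D&=\tfrac1{4is}\Big[\sec\tfrac{\varphi-is}2-\sec\tfrac{\varphi+is}2\Big]
=-\frac{\sin\frac\varphi2\,\sinh\frac s2}{s(\cos\varphi+\cosh s)} .
\end{align*}
Hence $\tilde F=\mathcal P/D=\cos\frac\varphi2\cdot\dfrac{s}{\sinh(s/2)}$, that is (by continuity also where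
$\sin\frac\varphi2=0$),
\[
F(\varphi,\eta)=\frac{1+e^{i\varphi}}2\cdot\frac{\eta}{\sinh(\eta/2)} .
\]
Since $\int\operatorname{sech}^2(\pi y)e^{i\eta y}dy=\frac{\eta}{\pi\sinh(\eta/2)}$ (compare the lines
$\operatorname{Im}y=0$ and $\operatorname{Im}y=1$; the only pole between them is $y=\frac i2$), this is the
transform of a positive measure, with density $\frac\pi2\operatorname{sech}^2(\pi y)$ on each of the lines
$x=0$ and $x=1$. These lines also appear in the proof of Section~\ref{sec:easy}. For $f=g$ one has
$A=\frac18$, $B=1$, $h=\frac12$, and when that proof is centered at $x_0=\frac12$, the wall of the slab and its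
mirror image are $x=x_0\pm h$. Note that the poles of $\mathcal P$ and $D$ at $\cosh s=-\cos\varphi$ cancel and
that, for small $\varphi\ne0$, $D$ has no zero near them.

\medskip
\noindent\textbf{The case $n=2$.} Look near $t=-\pi^2$, the point where the poles $-\theta_0^2$ and
$-\theta_{-1}^2$ of $D$ and $\mathcal P$ collide as $\varphi\to0$. With
\begin{equation}\label{eq:ab}
t=-\pi^2+u,\qquad a=\theta_0^2+t=u+2\pi\varphi+\varphi^2,\qquad b=\theta_{-1}^2+t=u-2\pi\varphi+\varphi^2,
\end{equation}
the singular parts of $D$ and $\mathcal P$ for small $\varphi>0$ and $u$ are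
\[
a^{-2}-b^{-2}\qquad\text{and}\qquad(\pi+\varphi)^ka^{-2}-(\pi-\varphi)^kb^{-2}.
\]
The first one vanishes where $b=-a$, that is, at $u=-\varphi^2$, $a=2\pi\varphi$. There the second one equals
\[
\frac{(\pi+\varphi)^k-(\pi-\varphi)^k}{4\pi^2\varphi^2}\approx\frac{k\pi^{k-3}}{2\varphi},
\]
which is large. So $\mathcal P/D$, continued in $t=\eta^2$, should have a pole near $t=-\pi^2$ for small
$\varphi\ne0$. On the other hand, at $\varphi=0$ (as a limit) the quotient is regular there: we shall see that
the $\varphi$-derivatives of $D$ and $\mathcal P$ at $\varphi=0$ have poles of order at most $3$ at $t=-\pi^2$,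
the first of order exactly $3$. For a positive measure this is impossible. With $\eta=-i\zeta$, $t=-\zeta^2$, we
have
\[
\Big|\int e^{i\varphi x+\zeta y}dM\Big|\le\int e^{(\operatorname{Re}\zeta)y}dM .
\]
By positivity, regularity at $\varphi=0$ will imply that the integral on the right converges for
$|\operatorname{Re}\zeta|<\rho$ with some $\rho>\pi$. Then, for every $\varphi$, the transform is analytic in
this strip, whose width does not depend on $\varphi$, and for small $\varphi$ it cannot have the pole found
above.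

For general $n\ge2$ the function $a^{-n}-b^{-n}$ has $n-1$ zeros, which approach $t=-\pi^2$ as the two poles
collide, and one of them is enough.

\section{The Euler spline}\label{sec:spline}

Let $x_0=0$, $\varepsilon=(-1)^{k/2}$ for $k$ even, and $x_0=\frac12$, $\varepsilon=(-1)^{(k+1)/2}$ for $k$ odd.

\begin{lemma}\label{lem:spline}
\textup{(i)} $g(m)=(-1)^m\|g\|$ for $m\in\mathbb Z$, and $|g(x)|<\|g\|$ for $x\notin\mathbb Z$.
\textup{(ii)} $\varepsilon g^{(k)}(x_0)=\|g^{(k)}\|$.
\end{lemma}

\begin{proof}
All $g^{(j)}$ satisfy $g^{(j)}(x+1)=-g^{(j)}(x)$. By \eqref{eq:square}, and since the sine series of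
$g^{(2n-1)}$ vanishes on $\mathbb Z$,
\begin{equation}\label{eq:saw}
g^{(2n-1)}(x)=(-1)^{n+m}(x-m)\qquad(|x-m|\le\tfrac12,\ m\in\mathbb Z).
\end{equation}
So $g^{(2n-1)}$ has exactly two zeros on the circle $\mathbb R/2\mathbb Z$. If a $C^1$ function on a circle
has three zeros, they cut the circle into three arcs, and by Rolle's theorem its derivative vanishes inside
each arc, hence has at least three zeros. So, descending from $j=2n-1$, each $g^{(j)}$ with $0\le j\le2n-1$ has
at most two zeros on the circle. The sine series ($j$ odd) vanishes on $\mathbb Z$ and the cosine series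
($j$ even) on $\mathbb Z+\frac12$; so these are all the zeros.

(i) The critical points of $g$ are the integers, $g(m)=(-1)^mg(0)$, and $g(0)>0$ because the series at $0$ is
alternating with decreasing terms. Since $|g|$ attains its maximum only at critical points, (i) follows.

(ii) If $k\le2n-2$, the critical points of $g^{(k)}$ are the zeros of $g^{(k+1)}$: the set $\mathbb Z$ for
$k$ even, and $\mathbb Z+\frac12$ for $k$ odd. On this set $|g^{(k)}|$ is constant, so its maximum is attained
at $x_0$. For $k=2n-1$ this follows from \eqref{eq:saw}. As for the sign, for $k$ even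
$\varepsilon g^{(k)}(0)$ is a positive multiple of $\sum_{m\ge0}(-1)^m(2m+1)^{k-2n-1}>0$. For $k$ odd,
$\frac{d^k}{dx^k}\cos cx=\varepsilon c^k\sin cx$ and $\sin\frac{(2m+1)\pi}2=(-1)^m$, so
$\varepsilon g^{(k)}(\frac12)$ is a positive multiple of $\sum_{m\ge0}(2m+1)^{k-2n-1}>0$.
\end{proof}

\section{Dual measures}\label{sec:dual}

From now on until the end of Section~\ref{sec:end}, suppose that
\begin{equation}\label{eq:assume}
|\partial_x^kf(x_0,0)|\le K\|\Delta^nf\|^\lambda\|f\|^{1-\lambda}\qquad\text{for all real }f\in C_c^\infty(\mathbb R^2),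
\end{equation}
which by translation is equivalent to \eqref{eq:pointwise} for any given $P$. For $n\ge2$ this will lead to a
contradiction. The condition $n\ge2$ is used only in Section~\ref{sec:end}.

\begin{proposition}\label{prop:dual}
There are finite positive measures $M,N$ on $\mathbb R^2$ such that, with
\[
\mu=\cos(\pi x)\,M,\qquad\nu=(-1)^n\operatorname{sgn}(\cos\pi x)\,N,
\]
the identity
\begin{equation}\label{eq:dual}
\varepsilon\,\partial_x^kf(x_0,0)=\int f\,d\mu+\int\Delta^nf\,d\nu
\end{equation}
holds for all complex $f\in C^\infty(\mathbb R^2)$ with bounded derivatives of order $\le2n$. Moreover $M$ is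
carried by $\mathbb Z\times\mathbb R$, $N$ does not charge $(\mathbb Z+\frac12)\times\mathbb R$, and both
are invariant under $y\mapsto-y$ and under $T:(x,y)\mapsto(2x_0-x,y)$. In particular $T_*\nu=(-1)^k\nu$.
\end{proposition}

\begin{proof}
\emph{Existence.} Since $K\|g\|^{1-\lambda}=\|g^{(k)}\|$, the weighted arithmetic--geometric mean inequality
turns \eqref{eq:assume} into a bound by a norm:
\begin{gather*}
|\partial_x^kf(x_0,0)|\le\|g^{(k)}\|\,\|\Delta^nf\|^\lambda\Big(\frac{\|f\|}{\|g\|}\Big)^{1-\lambda}
\le\alpha\|f\|+\beta\|\Delta^nf\|,\\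
\alpha=(1-\lambda)\frac{\|g^{(k)}\|}{\|g\|},\qquad\beta=\lambda\|g^{(k)}\| .
\end{gather*}
So $(f,\Delta^nf)\mapsto\varepsilon\partial_x^kf(x_0,0)$ is a linear functional of norm $\le1$ on a subspace
of $C_0(\mathbb R^2)\oplus C_0(\mathbb R^2)$ with norm $\alpha\|\cdot\|+\beta\|\cdot\|$. By the theorems of
Hahn--Banach and Riesz there are finite real measures $\mu,\nu$ of total variation $\|\mu\|\le\alpha$,
$\|\nu\|\le\beta$ such that \eqref{eq:dual} holds for real, hence for complex, $f\in C_c^\infty$. Let
$f\in C^\infty$ have bounded derivatives of order $\le 2n$, and let $\chi\in C_c^\infty(\mathbb R^2)$ be $1$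
near $0$. Apply \eqref{eq:dual} to $\chi(\cdot/R)f$ and let $R\to\infty$: for $R\geq 1$ these functions and
their $\Delta^n$ are bounded uniformly in $R$ and converge pointwise to $f$ and $\Delta^nf$, and the left side
does not depend on $R$ for large $R$. So \eqref{eq:dual} holds for $f$.

\emph{Shape.} Fix an even $\omega\in C_c^\infty(-1,1)$, $\omega\ge0$, $\int\omega=1$, and put
$\omega_\delta(x)=\delta^{-1}\omega(x/\delta)$. Insert $f=g*\omega_\delta$, a function of $x$ only. As
$\delta\to0$, $g*\omega_\delta\to g$ and $(g*\omega_\delta)^{(k)}\to g^{(k)}$ uniformly, and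
$(g*\omega_\delta)^{(2n)}\to(-1)^n\operatorname{sgn}\cos\pi x$ boundedly at every point, with value $0$ on
$\mathbb Z+\frac12$ because $\omega$ is even. With Lemma~\ref{lem:spline}(ii) we obtain
\[
\|g^{(k)}\|=\int g\,d\mu+\int(-1)^n\operatorname{sgn}(\cos\pi x)\,d\nu
\le\|g\|\,\|\mu\|+\|\nu\|\le\alpha\|g\|+\beta=\|g^{(k)}\| .
\]
So $\int g\,d\mu=\|g\|\,\|\mu\|$ and $\int(-1)^n\operatorname{sgn}(\cos\pi x)\,d\nu=\|\nu\|$. By
Lemma~\ref{lem:spline}(i) the first equality means that $|\mu|$ is carried by $\mathbb Z\times\mathbb R$ and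
$\mu=(-1)^m|\mu|$ on $x=m$. The second means that $\nu=(-1)^n\operatorname{sgn}(\cos\pi x)|\nu|$ and that
$|\nu|$ does not charge the lines where $\cos\pi x=0$. Put $M=|\mu|$, $N=|\nu|$.

\emph{Symmetry.} The left side of \eqref{eq:dual} is invariant under $y\mapsto-y$ and is multiplied by
$(-1)^k$ if $f$ is replaced by $f\circ T$; and $\Delta^n$ commutes with both reflections. So \eqref{eq:dual}
remains true if $(\mu,\nu)$ is replaced by its image under $y\mapsto-y$ or by
$(-1)^k(T_*\mu,T_*\nu)$. Since $\cos\pi(2x_0-x)=(-1)^k\cos\pi x$, this just replaces $M,N$ by their images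
under the reflection. Averaging over the group generated by the two reflections we get invariant $M,N$,
and the properties obtained before are preserved.
\end{proof}

\section{The Fourier transform of $M$}

We now prove \eqref{eq:FD} by inserting the waves \eqref{eq:wave}, mollified in $x$. The point to be
justified is that the $\nu$-integral drops out.

\subsection*{The density of $\nu$ on the switching lines}

For $\eta\in\mathbb R$ let $\nu_\eta$ be the finite complex measure on $\mathbb R$ given by
$\nu_\eta(X)=\int1_X(x)e^{i\eta y}\,d\nu$, and let $\hat M_m(\eta)=\int_{\{x=m\}}e^{i\eta y}\,dM$. For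
$\phi\in C_c^\infty(\mathbb R)$ the function $f=\phi(x)e^{i\eta y}$ may be inserted in \eqref{eq:dual}, and
$\Delta^nf=e^{i\eta y}(\partial_x^2-\eta^2)^n\phi$. Hence, as distributions on $\mathbb R$,
\begin{equation}\label{eq:ode}
(\partial_x^2-\eta^2)^n\nu_\eta=\varepsilon(-1)^k\delta_{x_0}^{(k)}-\sum_m(-1)^m\hat M_m(\eta)\,\delta_m .
\end{equation}
Let $E$ be a fundamental solution of $(\partial_x^2-\eta^2)^n$. It is $C^{2n-2}$ on $\mathbb R$ and smooth off
$0$, and $E^{(2n-1)}$ has one-sided limits at $0$. On a bounded interval, $\nu_\eta$ differs by a smooth function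
(a solution of the homogeneous equation) from a finite linear combination of the functions $E(\cdot-m)$ and
$E^{(k)}(\cdot-x_0)$. Here $k\le2n-1$ is used: $E^{(k)}$ is a function. So $\nu_\eta$ has a density
$N_\eta\in L_1(\mathbb R)$ which is smooth off $\mathbb Z\cup\{x_0\}$ and has one-sided limits everywhere. It
is continuous at all points of $\mathbb Z+\frac12$, except possibly at $x_0=\frac12$ when $k=2n-1$.

\begin{lemma}\label{lem:vanish}
For every $\eta\in\mathbb R$ and $c\in\mathbb Z+\frac12$ the mean of the one-sided limits of $N_\eta$ at $c$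
is $0$.
\end{lemma}

\begin{proof}
First suppose that we are not in the case $c=x_0$, $k=2n-1$. Then $N_\eta$ and $N_0$ are continuous at $c$. On
each strip between neighboring lines of $(\mathbb Z+\frac12)\times\mathbb R$ the measure $\nu$ has constant
sign, and it does not charge these lines. So for a Borel set $X$ in the $x$-interval of one strip,
\[
|\nu_\eta(X)|\le|\nu|(X\times\mathbb R)=|\nu_0(X)| ,
\]
and therefore $|N_\eta|\le|N_0|$ almost everywhere. Moreover $(-1)^n\cos(\pi x)N_0(x)\ge0$ almost everywhere,
and $\cos\pi x$ changes sign at $c$. Hence $N_0(c)=0$ by continuity, and then $N_\eta(c)=0$.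

If $c=x_0=\frac12$ and $k=2n-1$, then $T_*\nu=-\nu$ gives that $\nu_\eta$, hence $N_\eta$, is odd about
$x_0$, and its one-sided limits at $x_0$ are opposite.
\end{proof}

\subsection*{Convergence of the series}

If $t\in\mathbb C$, $|t|\le\tau$, and $\theta\in\mathbb R$, $|\theta|\ge1$, $\theta^2\ge2\tau$, then
$|\theta^2+t|\ge\theta^2/2$. Since
\begin{equation}\label{eq:wprime}
w_t'(\theta)=\theta^{k-1}\,\frac{(k-2n)\theta^2+kt}{(\theta^2+t)^{n+1}} ,
\end{equation}
it follows that, with constants depending only on $n$ and $k$,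
\begin{equation}\label{eq:wbounds}
|w_t(\theta)|=O(|\theta|^{k-2n}),\qquad|w_t'(\theta)|=O(|\theta|^{k-2n-1})=O(\theta^{-2}).
\end{equation}
For $k\le2n-2$ the series for $\mathcal P$ converges absolutely. For $k=2n-1$ the function $w_t$ is odd, and the
paired terms are
\begin{equation}\label{eq:pair}
w_t(\theta_\ell)+w_t(\theta_{-1-\ell})=w_t\big((2\ell+1)\pi+\varphi\big)-w_t\big((2\ell+1)\pi-\varphi\big)
=\int_{(2\ell+1)\pi-\varphi}^{(2\ell+1)\pi+\varphi}w_t'(\theta)\,d\theta
\end{equation}
(the integral form for $\ell$ large), which is $O(\ell^{-2})$ for large $\ell$, uniformly for bounded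
$\varphi,t$. The series for $D$ converges absolutely. Consequently:
\begin{itemize}
\item for fixed $\varphi\in\mathbb R$, $D(\varphi,\cdot)$ and $\mathcal P(\varphi,\cdot)$ are meromorphic on
$\mathbb C$ with poles only at the points $-\theta_\ell^2$;
\item for fixed $t>0$, $D$ and $\mathcal P$ are $C^1$ in $\varphi$ and may be differentiated term by term, since
the differentiated series converge absolutely and locally uniformly.
\end{itemize}

\subsection*{The identity}

\begin{proposition}\label{prop:identity}
Identity \eqref{eq:FD} holds: $\tilde F(\varphi,\eta)\,D(\varphi,\eta^2)=\mathcal P(\varphi,\eta^2)$ for all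
$\varphi\in\mathbb R$ and real $\eta\ne0$.
\end{proposition}

\begin{proof}
Let $t=\eta^2$, let $\omega_\delta$ be the mollifier of Section~\ref{sec:dual} and
$\Omega(s)=\int\omega(x)e^{isx}dx$, a real, even, rapidly decreasing function with $\Omega(0)=1$ and
$|\Omega|\le1$. For $0<\delta<\frac14$ put
\[
f_\delta(x,y)=e^{i\eta y}\sum_\ell(-1)^\ell\,\Omega(\delta\theta_\ell)\,\frac{e^{i\theta_\ell x}}{(\theta_\ell^2+t)^n}.
\]
This is smooth with bounded derivatives of all orders, so \eqref{eq:dual} applies. We compute the three terms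
and let $\delta\to0$.

\emph{The $\nu$-term.} Termwise,
$\Delta^nf_\delta=(-1)^ne^{i\eta y}\sum_\ell(-1)^\ell\Omega(\delta\theta_\ell)e^{i\theta_\ell x}$. We claim that
\begin{equation}\label{eq:comb}
\sum_\ell(-1)^\ell\Omega(\delta\theta_\ell)e^{i\theta_\ell x}
=\sum_je^{i(\varphi+\pi)(j+\frac12)}\,\omega_\delta(x-j-\tfrac12).
\end{equation}
Multiply both sides by $e^{-i(\varphi+\pi)x}$; both become smooth and $1$-periodic. The $\ell$-th Fourier
coefficient on the left is $(-1)^\ell\Omega(\delta\theta_\ell)$, and on the right it is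
\[
\int_{\mathbb R}e^{-i(\varphi+\pi)(x-\frac12)}\omega_\delta(x-\tfrac12)e^{-2\pi i\ell x}dx
=e^{-\pi i\ell}\int_{\mathbb R}\omega_\delta(s)e^{-i\theta_\ell s}ds=(-1)^\ell\Omega(\delta\theta_\ell).
\]
This proves \eqref{eq:comb}, and hence
\[
\int\Delta^nf_\delta\,d\nu=(-1)^n\sum_je^{i(\varphi+\pi)(j+\frac12)}\int\omega_\delta(x-j-\tfrac12)N_\eta(x)\,dx .
\]
For each $j$ the integral tends to the mean of the one-sided limits of $N_\eta$ at $j+\frac12$, because
$\omega$ is even, and this mean is $0$ by Lemma~\ref{lem:vanish}. The $j$-th integral is at most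
$s_j=\sup\{|N_\eta(x)|:|x-j-\frac12|<\frac14\}$ in absolute value (at a possible jump the value is
irrelevant). We check $\sum_js_j<\infty$. For $j\ne0$ we have $x_0\notin(j,j+1)$, so by \eqref{eq:ode}
$N_\eta$ solves $(\partial_x^2-t)^nN_\eta=0$ on $(j,j+1)$. The solutions form a finite-dimensional
translation-invariant space, on which all norms are equivalent; so $s_j\le C\int_j^{j+1}|N_\eta|$ with $C$
independent of $j$. Also $s_0<\infty$. Hence $\sum_js_j\le s_0+C\|N_\eta\|_{L_1}<\infty$, and by dominated
convergence $\int\Delta^nf_\delta\,d\nu\to0$.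

\emph{The $\mu$-term.} On the line $x=m$ we have $e^{i\theta_\ell m}=(-1)^me^{i\varphi m}$ and
$\mu=(-1)^mM$. Therefore
\[
\int f_\delta\,d\mu=F(\varphi,\eta)\sum_\ell(-1)^\ell\frac{\Omega(\delta\theta_\ell)}{(\theta_\ell^2+t)^n}
\longrightarrow F(\varphi,\eta)\,D(\varphi,t).
\]

\emph{The left side.} It equals
$\varepsilon\,i^k\sum_\ell(-1)^\ell\Omega(\delta\theta_\ell)w_t(\theta_\ell)e^{i\theta_\ell x_0}$. For $k$ even,
$x_0=0$ and $\varepsilon i^k=1$. For $k$ odd, $x_0=\frac12$,
$e^{i\theta_\ell/2}=i(-1)^\ell e^{i\varphi/2}$ and $\varepsilon i^{k+1}=1$. So the left side is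
\[
\sum_\ell\sigma_\ell\,\Omega(\delta\theta_\ell)w_t(\theta_\ell)\quad(k\text{ even}),\qquad
e^{i\varphi/2}\sum_\ell\sigma_\ell\,\Omega(\delta\theta_\ell)w_t(\theta_\ell)\quad(k\text{ odd}).
\]
It remains to see that the sum tends to $\mathcal P(\varphi,t)$. For $k\le2n-2$ this is dominated convergence.
For $k=2n-1$ we pair $\ell$ with $-1-\ell$. The function $v(\theta)=\Omega(\delta\theta)w_t(\theta)$ is odd, so
the paired terms are given by \eqref{eq:pair} with $v$ in place of $w_t$. Since $s\,\Omega'(s)$ is bounded,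
$|\delta\,\Omega'(\delta\theta)|=O(1/|\theta|)$, and by \eqref{eq:wbounds}, for large $|\theta|$,
\[
|v'(\theta)|\le|w_t'(\theta)|+|\delta\,\Omega'(\delta\theta)|\,|w_t(\theta)|=O(\theta^{-2})
\]
uniformly in $\delta$. So dominated convergence applies to the series of pairs.
\end{proof}

\section{Exponential decay of $M$}

We first isolate the consequence of positivity that we need: the Laplace transform of a positive measure
cannot stop converging at a point of the real axis where it continues analytically.

\begin{lemma}\label{lem:positive}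
Let $\gamma$ be an even finite positive measure on $\mathbb R$ and $\rho_0>0$. Suppose that $A$ is analytic in a
neighborhood of $[0,\rho_0]$ and that $\int\cos(\eta y)\,d\gamma=A(i\eta)$ for all small real $\eta$. Then
$\int e^{\rho|y|}d\gamma<\infty$ for some $\rho>\rho_0$.
\end{lemma}

\begin{proof}
Let $\Gamma(\eta)=\int\cos(\eta y)\,d\gamma$, $\Lambda(\zeta)=\int\cosh(\zeta y)\,d\gamma$ and
$r^*=\sup\{r\ge0:\Lambda(r)<\infty\}$.

\emph{$r^*>0$.} The function $\Gamma$ is even and real-analytic near $0$. We show by induction that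
$\int y^{2j}d\gamma\le|\Gamma^{(2j)}(0)|$. This is clear for $j=0$. If $\int y^{2j}d\gamma<\infty$, we may
differentiate under the integral, $\Gamma^{(2j)}(\eta)=(-1)^j\int y^{2j}\cos(\eta y)\,d\gamma$, and so
\[
\int y^{2j}\,\frac{1-\cos\eta y}{\eta^2/2}\,d\gamma=(-1)^j\,\frac{\Gamma^{(2j)}(0)-\Gamma^{(2j)}(\eta)}{\eta^2/2}
\longrightarrow(-1)^{j+1}\Gamma^{(2j+2)}(0)\qquad(\eta\to0).
\]
By Fatou's lemma $\int y^{2j+2}d\gamma\le|\Gamma^{(2j+2)}(0)|$. Since $\Gamma$ is real-analytic at $0$, it
follows that $\Lambda(r)=\sum_j\frac{r^{2j}}{(2j)!}\int y^{2j}d\gamma$ is finite for small $r>0$.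

\emph{$r^*>\rho_0$.} In the strip $|\operatorname{Re}\zeta|<r^*$ the function $\Lambda$ is analytic and may be
differentiated under the integral. Since $\Lambda(i\eta)=\Gamma(\eta)=A(i\eta)$ for small real $\eta$,
$\Lambda=A$ near $0$. Suppose $r^*\le\rho_0$. By the identity theorem $\Lambda=A$ in a neighborhood of
$[0,r^*)$. Choose $0<\kappa<r^*$ such that $A$ is analytic in the disc of radius $2\kappa$ about $r^*$, and put
$r=r^*-\kappa/2$. The Taylor series of $A$ at $r$ converges at $r+\kappa$. Its coefficients are those of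
$\Lambda$, namely $\frac1{j!}\int y^j\cosh(ry)\,d\gamma$ for $j$ even and
$\frac1{j!}\int y^j\sinh(ry)\,d\gamma$ for $j$ odd. All integrands are nonnegative, and multiplied by
$\kappa^j/j!$ they add up to
\[
\cosh(ry)\cosh(\kappa y)+\sinh(ry)\sinh(\kappa y)=\cosh((r+\kappa)y).
\]
By monotone convergence $\Lambda(r+\kappa)<\infty$ with $r+\kappa=r^*+\kappa/2$, a contradiction. So
$r^*>\rho_0$; for $\rho\in(\rho_0,r^*)$ we have $\int e^{\rho|y|}d\gamma\le2\Lambda(\rho)<\infty$.
\end{proof}

\begin{proposition}\label{prop:decay}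
$\displaystyle\int e^{\rho|y|}\,dM<\infty$ for some $\rho>\pi$.
\end{proposition}

\begin{proof}
At $\varphi=0$ we have $\theta_{-1-\ell}=-\theta_\ell$, and the terms $\ell$ and $-1-\ell$ cancel in $D$ and
in $\mathcal P$ (for both parities of $k$). So $D(0,t)=\mathcal P(0,t)=0$, and \eqref{eq:FD} says nothing at
$\varphi=0$ itself. Divide it by $\varphi$ and let $\varphi\to0$. With
\[
D_1(t)=\partial_\varphi D(0,t)=-4n\sum_{\ell\ge0}(-1)^\ell\frac{\theta_\ell}{(\theta_\ell^2+t)^{n+1}},\qquad
\mathcal P_1(t)=\partial_\varphi\mathcal P(0,t)=\sum_\ell\sigma_\ell\,w_t'(\theta_\ell),\qquad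
\theta_\ell=(2\ell+1)\pi,
\]
we obtain
\[
F(0,\eta)\,D_1(\eta^2)=\mathcal P_1(\eta^2)\qquad(\eta\ne0).
\]
By \eqref{eq:wbounds} the two series define meromorphic functions of $t\in\mathbb C$ with poles only at the
points $-\theta_\ell^2$. We claim that $Q=\mathcal P_1/D_1$ is analytic in a neighborhood of $[-\pi^2,0]$.

Let $-\pi^2<t<3\pi^2$. On $[\pi,\infty)$ the function $\theta(\theta^2+t)^{-n-1}$ is positive, and its
derivative has the sign of $t-(2n+1)\theta^2<0$. So the alternating series in $D_1(t)$ has strictly decreasing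
terms and a positive sum, and $D_1(t)\ne0$. Near $t=-\pi^2$ put $u=t+\pi^2$. The function $u^{n+1}D_1$ is
analytic near $u=0$ with value $-4n\pi\ne0$ there, coming from the term $\ell=0$; and $u^{n+1}\mathcal P_1$ is
analytic near $u=0$ by \eqref{eq:wprime}. This proves the claim.

Let $M'$ be the image of $M$ under $(x,y)\mapsto y$, an even finite positive measure with
$\int\cos(\eta y)\,dM'=F(0,\eta)$. For small real $\eta$ this equals $Q(\eta^2)$ (for $\eta=0$ by continuity).
Apply Lemma~\ref{lem:positive} with $\gamma=M'$, $\rho_0=\pi$ and $A(\zeta)=Q(-\zeta^2)$, which is analytic in a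
neighborhood of $[0,\pi]$.
\end{proof}

\section{The contradiction}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}, part 3]
Let $n\ge2$, and let $\rho>\pi$ be as in Proposition~\ref{prop:decay}. We show that, for small $\varphi>0$,
$D$ has a zero near $t=-\pi^2$ that $\mathcal P$ does not share, although the decay of $M$ forces $\mathcal P$
to vanish there.

\emph{Continuation.} For each real $\varphi$ the function
$\mathcal F(\varphi,\zeta)=\int e^{i\varphi x+\zeta y}\,dM$ is analytic in the strip
$|\operatorname{Re}\zeta|<\rho$, and $\mathcal F(\varphi,i\eta)=F(\varphi,\eta)$. Let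
$\tilde{\mathcal F}=\mathcal F$ for $k$ even and $\tilde{\mathcal F}=e^{-i\varphi/2}\mathcal F$ for $k$ odd. By
\eqref{eq:FD} and the identity theorem,
\[
\tilde{\mathcal F}(\varphi,\zeta)\,D(\varphi,-\zeta^2)=\mathcal P(\varphi,-\zeta^2)
\]
as meromorphic functions in this strip. Choose $u_0\in(0,1)$ with $\pi^2+u_0<\rho^2$. For $|u|<u_0$ put
$\zeta=\sqrt{\pi^2-u}$ (principal branch); then $|\operatorname{Re}\zeta|<\rho$ and $-\zeta^2=-\pi^2+u$. So
$H_\varphi(u)=\tilde{\mathcal F}(\varphi,\sqrt{\pi^2-u})$ is analytic in $|u|<u_0$, and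
\begin{equation}\label{eq:H}
H_\varphi(u)\,D(\varphi,-\pi^2+u)=\mathcal P(\varphi,-\pi^2+u).
\end{equation}
It is important that $u_0$ does not depend on $\varphi$. It follows that at each point $|u|<u_0$ where $D$ and
$\mathcal P$ are finite and $D$ vanishes, $\mathcal P$ vanishes too.

\emph{Two terms dominate.} Let $0<\varphi<\frac12$ and $|u|<u_0$. With $a,b$ as in \eqref{eq:ab}, separate the
terms $\ell=0,-1$, where $\theta_0=\pi+\varphi$ and $\theta_{-1}=-(\pi-\varphi)$:
\[
D=a^{-n}-b^{-n}+\mathsf d,\qquad \mathcal P=(\pi+\varphi)^ka^{-n}-(\pi-\varphi)^kb^{-n}+\mathsf p .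
\]
The second sign in $\mathcal P$ is minus for both parities: for $k$ even because $\sigma_{-1}=-1$, for $k$ odd
because $\theta_{-1}^k=-(\pi-\varphi)^k$. The remainders $\mathsf d,\mathsf p$ are analytic in $u$ and bounded
uniformly in $\varphi,u$. Indeed $|t|\le\pi^2+1<11$, while for $\ell\ne0,-1$ we have
$|\theta_\ell|\ge3\pi-\frac12$, so $\theta_\ell^2>79>22$, and \eqref{eq:wbounds} applies with $\tau=11$. For
$\mathsf d$, and for $\mathsf p$ when $k\le2n-2$, the series converge absolutely and uniformly; for $k=2n-1$ use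
\eqref{eq:pair} with $\ell\ge1$, where $|\theta|\ge3\pi-\frac12$ on the interval of integration.

\emph{A zero of $D$.} Set $u=\varphi z$. Then $a=\varphi(z+2\pi+\varphi)$, $b=\varphi(z-2\pi+\varphi)$, and
\[
\varphi^nD=(z+2\pi+\varphi)^{-n}-(z-2\pi+\varphi)^{-n}+\varphi^n\mathsf d
\ \longrightarrow\ d_0(z)=(z+2\pi)^{-n}-(z-2\pi)^{-n}\qquad(\varphi\to0^+),
\]
uniformly on every closed disc that does not contain $2\pi$ or $-2\pi$. Since $n\ge2$, the root of unity
$\varpi=e^{2\pi i/n}$ is different from $1$, and the point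
\[
z_*=2\pi\,\frac{\varpi+1}{\varpi-1},\qquad\text{for which }\ z_*+2\pi=\varpi(z_*-2\pi),
\]
is different from $\pm2\pi$ and is a zero of $d_0$; and $d_0\not\equiv0$, since it has poles. By Hurwitz's
theorem, for all small $\varphi>0$ there are $z_\varphi$, with $z_\varphi\to z_*$ as $\varphi\to0^+$, such that
$D$ vanishes at $u=\varphi z_\varphi$. There $a,b\ne0$, so $D$ and $\mathcal P$ are finite, and $|u|<u_0$ for
small $\varphi$. By \eqref{eq:H} $\mathcal P$ also vanishes at this point.

\emph{The numerator does not vanish.} At $u=\varphi z_\varphi$ we get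
\begin{align*}
0=\varphi^{n-1}(\mathcal P-\pi^kD)
={}&\frac{(\pi+\varphi)^k-\pi^k}{\varphi}\,(z_\varphi+2\pi+\varphi)^{-n}
+\frac{\pi^k-(\pi-\varphi)^k}{\varphi}\,(z_\varphi-2\pi+\varphi)^{-n}\\
&+\varphi^{n-1}(\mathsf p-\pi^k\mathsf d).
\end{align*}
Since $n\ge2$, the last term tends to $0$. Hence, letting $\varphi\to0^+$ and using
$(z_*-2\pi)^{-n}=(z_*+2\pi)^{-n}$,
\[
0=k\pi^{k-1}\big[(z_*+2\pi)^{-n}+(z_*-2\pi)^{-n}\big]=2k\pi^{k-1}(z_*+2\pi)^{-n}\ne0 ,
\]
a contradiction. So \eqref{eq:assume} is false, and by translation \eqref{eq:pointwise} fails for some real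
$f\in C_c^\infty(\mathbb R^2)$, for every $P$. Together with $C_2(n,k,\infty)\ge K$ this gives
$C_2(n,k,\infty)>K$, and $C_d(n,k,\infty)>K$ for all $d\ge2$ by part 1; a function on $\mathbb R^2$ regarded as
a function on $\mathbb R^d$ shows that pure derivatives suffice. Parts 1--3 give the final equivalence.
\end{proof}

\begin{remark}
The hypotheses enter as follows. Dimension at least two supplies the variable $y$, hence the parameter $\eta$
that was continued to $\pm i\pi$. The condition $n\ge2$ is used twice in the last proof: for the existence of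
an $n$-th root of unity $\varpi\ne1$, and for $\varphi^{n-1}\to0$. For $n=1$ the leading part is
$a^{-1}-b^{-1}=-4\pi\varphi/(ab)$, which has no zeros, in agreement with the positive measure found in
Section~\ref{sec:idea}. The condition $k\ge1$ enters through the factor $k$ in the last display, and
$k\le2n-1$ through the existence of the density $N_\eta$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Remarks, Questions And Conjectures On Landau--Kolmogorov--Type Inequalities},
\texttt{https://files.ele-math.com/articles/mia-03-02.pdf}.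
\end{thebibliography}

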